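# Renormings of $T^*$ with Kottman constant close to $1$

## 1. Separated sequences in the renormed balls of $T^*$

**Theorem 1.** Let $T$ be the Figiel–Johnson space and let $T^*$ be its dual, which is Tsirelson's original space. Then $\widetilde K(T^*)=1$, and the infimum defining $\widetilde K(T^*)$ is not attained. Explicitly, for every $\varepsilon>0$ there is an equivalent norm on $T^*$ whose unit ball contains no $(1+\varepsilon)$-separated sequence. Hence for $X=T^*$ no $\varepsilon>0$ has the following property: for every equivalent norm $|\cdot|$ on $X$, the unit sphere of $(X,|\cdot|)$ contains a sequence $(x_n)$ with $|x_n-x_k|\ge 1+\varepsilon$ for all $n\neq k$. The same holds for every infinite-dimensional subspace of $T^*$.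

Let us unpack this. Throughout, $X$ is an infinite-dimensional Banach space over the real or complex scalars, with closed unit ball $B_X$ and unit sphere $S_X$. A set $\mathcal A\subseteq X$ is $\delta$-separated if $\|a-b\|\ge\delta$ for all $a\ne b$ in $\mathcal A$. The Elton–Odell theorem (1981), which we use without proof, says that $S_X$ always contains a $(1+\varepsilon)$-separated sequence for some $\varepsilon>0$. This $\varepsilon$ may a priori depend on $X$ and on its norm. The question behind Theorem 1 is whether $\varepsilon$ can be made to depend on the isomorphism class only: fix $X$, let an adversary choose an equivalent norm, and ask for $(1+\varepsilon)$-separation in the new sphere with an $\varepsilon$ fixed in advance. Theorem 1 says that this is not always possible.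

**Definition (Kottman constants).** The Kottman constant of $X$ is
$$K(X)=\sup\{\sigma>0: B_X\text{ contains a }\sigma\text{-separated sequence}\},$$
and the renorming Kottman constant is
$$\widetilde K(X)=\inf\{K(\mathcal Y):\mathcal Y\text{ isomorphic to }X\}.$$

The norm of an isomorphic space $\mathcal Y$ can be carried over to $X$ by the isomorphism, so the infimum may be taken over the equivalent norms on $X$. The triangle inequality gives $K(X)\le2$, and Elton–Odell gives $K(X)>1$. So $1\le\widetilde K(X)\le 2$ always. If $\widetilde K(X)=1$, then for every $\varepsilon>0$ some equivalent norm has $K(X,|\cdot|)<1+\varepsilon$. Its ball, and therefore its sphere, contains no $(1+\varepsilon)$-separated sequence. That is the negative answer, so all the work lies in finding good norms on $T^*$. The infimum cannot be attained, because each single norm has $K>1$.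

About $T$ we need the following facts, for which we cite T. Figiel, W. B. Johnson, *Compositio Math.* 29 (1974) 179–190, and Lindenstrauss–Tzafriri, *Classical Banach Spaces I*, Example 2.e.1. The space $T$ is reflexive and has a normalized $1$-unconditional basis $(e_i)$ such that for all $n$, all finite sets $n<E_1<\dots<E_n$ and all finitely supported $x$,
$$\|x\|\ge\tfrac12\sum_{i=1}^n\|E_ix\|, \tag{1}$$
where $E_ix$ is the restriction of $x$ to $E_i$. For example, $x=e_{n+1}+\dots+e_{2n}$ has $\|x\|\ge n/2$. So $n$ vectors, once they start far enough out, add up as in $\ell_1$ up to a factor $2$. The space $T^*$ does the dual thing: far-out vectors add up as in $c_0$ up to a factor $2$.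

## 2. Kottman constants of $\ell_p$ and $c_0$, by hand

Let $1<p<\infty$. In $\ell_p$ the unit vectors satisfy $\|e_i-e_j\|=2^{1/p}$, so $K(\ell_p)\ge2^{1/p}$. For the reverse inequality, look first at a weakly null $\sigma$-separated sequence $(x_n)$ in the ball. Fix $\eta>0$. Up to an error $\eta$, the vector $x_1$ is supported in some $[1,M]$. Since $x_n\to0$ coordinatewise, some later $x_n$ is, up to $\eta$, supported in $(M,\infty)$. Vectors $u,v$ with disjoint supports in the ball satisfy $\|u-v\|\le(\|u\|^p+\|v\|^p)^{1/p}\le2^{1/p}$, so $\sigma\le2^{1/p}+2\eta$. A general sequence has a weakly convergent subsequence by reflexivity; one subtracts the weak limit and must check that this costs nothing. We do this in Step 3 of Section 5, in an argument that applies word for word to $\ell_p$. So $K(\ell_p)=2^{1/p}$.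

Two things were used: an estimate $\|u+v\|\le(\|u\|^p+\|v\|^p)^{1/p}$ with constant exactly $1$, and weakly convergent subsequences. As $p\to\infty$ we have $2^{1/p}\to1$, which suggests $c_0$, where disjointly supported vectors satisfy $\|u+v\|=\max(\|u\|,\|v\|)$. But in $c_0$ take
$$x_n=e_1+\dots+e_n-e_{n+1}.$$
For $n<k$ the coordinate $n+1$ of $x_n$ is $-1$ and that of $x_k$ is $1$, so $\|x_n-x_k\|=2$ and $K(c_0)=2$. The sequence has no weakly convergent subsequence: the limit would have to be $(1,1,1,\dots)\notin c_0$. It is known, moreover, that $\widetilde K(X)>1$ whenever $X$ contains $c_0$ or some $\ell_p$. We therefore want a reflexive space in which far-out vectors add up almost as in $c_0$.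

## 3. The growth numbers $b_n$ and the exponent $s(X)$

**Definition (FDD).** A finite-dimensional decomposition of $X$ is a sequence $(F_i)_{i\ge1}$ of finite-dimensional subspaces such that each $x\in X$ is uniquely $x=\sum_i x(i)$ with $x(i)\in F_i$. A Schauder basis is the case $\dim F_i=1$.

For an interval $E\subseteq\mathbb N$, finite or infinite, put $P_Ex=\sum_{i\in E}x(i)$. Then $P_EP_F=P_{E\cap F}$, $\sup_E\|P_E\|<\infty$ by the uniform boundedness principle, and $P_{[1,m]}x\to x$ for each $x$. For finitely supported vectors, $x_1<\dots<x_n$ ("successive") means that there are finite intervals $E_1<\dots<E_n$ with $x_i=P_{E_i}x_i$. Zero vectors are allowed. If the $x_i$ are nonzero and supported in $[N,\infty)$, we may replace $E_i$ by $E_i\cap[N,\infty)$.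

**Definition (growth numbers).** For $X$ with an FDD put
$$b_n(X)=\inf_N\ \sup\Big\{\Big\|\sum_{i=1}^n x_i\Big\|:x_1<\dots<x_n\text{ in }B_X,\ \operatorname{supp}x_i\subseteq[N,\infty)\Big\},\qquad s(X)=\liminf_{n\to\infty}\frac{\log b_n(X)}{\log n}.$$

One nonzero vector and $n-1$ zeros show $b_n\ge1$, and the triangle inequality shows $b_n\le n$; so $s(X)\in[0,1]$. For the unit vector bases, $b_n(\ell_p)=n^{1/p}$ and $s(\ell_p)=1/p$, while $b_n(c_0)=1$ and $s(c_0)=0$.

If $a\|\cdot\|\le|\cdot|\le b\|\cdot\|$, then $|x_i|\le1$ implies $\|x_i\|\le1/a$, so the number $b_n$ computed in $|\cdot|$ is at most $\frac ba$ times the old one; by symmetry it is at least $\frac ab$ times the old one. Dividing the logarithm of a bounded factor by $\log n$ gives $0$ in the limit. So $s(X)$ does not change under renorming, although the individual $b_n$ do.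

**Theorem 2 (upper bound).** If $X$ is infinite-dimensional and reflexive with an FDD, then $\widetilde K(X)\le2^{s(X)}$.

## 4. Two successive vectors: constant $2$, constant $1$, and powers

In $T^*$, dualizing (1) gives $\|\sum_{i\le n}f_i\|\le2\max\|f_i\|$ for $n$ successive vectors supported in $[n+1,\infty)$ (the proof is in Section 6). One would first put this into the argument of Section 2. That argument compares two vectors, and for $n=2$ the estimate is just the triangle inequality. It gives $K\le2$, which we knew. The strength of (1) lies in the fact that the constant $2$ serves all $n$, and a comparison of two vectors does not see this.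

One would then try to renorm so as to turn the constant $2$ into $1$, that is, to get $|u+v|\le\max(|u|,|v|)$ for all successive $u<v$ supported in some $[N,\infty)$. In a reflexive space with an FDD this is impossible. Pick $x_i\in F_{j_i}$ with $|x_i|=1$ and $N\le j_1<j_2<\cdots$. By induction $|\sum_{i\le n}a_ix_i|\le\max|a_i|$. Also $|a_i|=|P_{\{j_i\}}\sum_k a_kx_k|\le C|\sum_k a_kx_k|$, where $C$ bounds the norms of the $P_E$. So the closed span of $(x_i)$ is isomorphic to $c_0$, which contradicts reflexivity.

What can one hope for instead? Suppose an equivalent norm satisfies $|u+v|\le\lambda\max(|u|,|v|)$ for successive vectors supported in some $[N,\infty)$. Adding $2^k$ vectors in pairs, then pairs of pairs, and so on, we get $|\sum_{i\le2^k}x_i|\le\lambda^k\max|x_i|$. Hence $s(X)\le\log_2\lambda$. So a pair constant $\lambda$ slightly above $1$ forces growth of $b_n$ along $n=2^k$ at most like the small power $n^{\log_2\lambda}$.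

The idea is to go backwards. Give up the $c_0$-estimate and aim for an upper $\ell_p$-estimate with $p$ finite but as large as we like. Slow growth of $b_n$ yields such an estimate with some constant $B$ on a tail; an $\ell_p$-estimate with constant $B$ can be renormed to have constant exactly $1$; and then the argument of Section 2 gives $K\le2^{1/p}$.

## 5. Proof of Theorem 2

**Preparation.** *This fixes the norm and the parameters.* The expression $\sup_E\|P_Ex\|$ is an equivalent norm: it dominates $\|x\|$ (take $E=\mathbb N$) and is at most $\sup_E\|P_E\|\cdot\|x\|$. In it all $P_E$ have norm at most $1$, because $P_FP_E=P_{F\cap E}$. Neither $\widetilde K(X)$ nor $s(X)$ changes, so assume $\|P_E\|\le1$ for all intervals $E$. If $s(X)=1$, the claim is $\widetilde K(X)\le2$, which is always true. So let $s(X)<t<1$ and put $p=1/t\in(1,\infty)$, $1/p+1/q=1$. We construct an equivalent norm with Kottman constant at most $2^{1/p}=2^t$; then $t\downarrow s(X)$ proves the theorem.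

**Step 1 (an upper $p$-estimate on a tail).** *This step turns information on $b_r$ for a single large $r$ into an estimate for any number of vectors of arbitrary sizes.* Fix $t'\in(s(X),t)$. By the definition of the lower limit there are arbitrarily large $r$ with $b_r<r^{t'}$. Since $t'<t$, we have $r^{t'}\big(\frac2{r-1}\big)^t\to0$. So we can fix $r\ge3$ such that, with $B=r^{t'}\ge1$ and $\delta=\frac2{r-1}\le1$,
$$b_r<B\qquad\text{and}\qquad B\delta^{1/p}<1. \tag{2}$$
By the definition of $b_r$ and homogeneity there is $N$ with
$$\Big\|\sum_{j\le r}u_j\Big\|\le B\max_j\|u_j\|\qquad\text{for }u_1<\dots<u_r\text{ supported in }[N,\infty). \tag{3}$$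
It holds for fewer than $r$ vectors as well: append zeros.

We claim that for all $n$ and all $x_1<\dots<x_n$ supported in $[N,\infty)$,
$$\Big\|\sum_{i\le n}x_i\Big\|\le B\Big(\sum_{i\le n}\|x_i\|^p\Big)^{1/p}. \tag{4}$$

Grouping by number, $r$ vectors at a time, would handle only vectors of comparable norm. The remedy is to group by mass, where the mass of a vector is the $p$-th power of its norm.

Let $A_n$ be the least constant that can replace $B$ in (4) for at most $n$ vectors. It is finite: $\|\sum x_i\|\le\sum\|x_i\|\le n^{1/q}(\sum\|x_i\|^p)^{1/p}$ gives $A_n\le n$. Take nonzero $x_1<\dots<x_{n'}$, $n'\le n$, with $\sum\|x_i\|^p=1$, and for $I\subseteq\{1,\dots,n'\}$ put $\mu(I)=\sum_{i\in I}\|x_i\|^p$. Cut $\{1,\dots,n'\}$ greedily into consecutive intervals $I_1<\dots<I_\ell$ as follows. If the first unused index has mass greater than $\delta$, take it as a singleton. Otherwise take the longest interval of mass at most $\delta$ that starts there.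

There are few intervals. For $j<\ell$ we have $\mu(I_j\cup I_{j+1})>\delta$: either $I_j$ is a singleton of mass greater than $\delta$, or $I_j$ could not be prolonged by the first index of $I_{j+1}$ without exceeding mass $\delta$. If $\ell\ge2$, the disjoint pairs $I_1\cup I_2$, $I_3\cup I_4,\dots$ number $\lfloor\ell/2\rfloor$ and have total mass at most $1$, so $\lfloor\ell/2\rfloor\,\delta<1$ and
$$\ell\le2\lfloor\ell/2\rfloor+1<\tfrac2\delta+1=r.$$
If $\ell=1$, then $\ell<r$ trivially.

Let $u_j=\sum_{i\in I_j}x_i$. These are successive vectors supported in $[N,\infty)$. If $I_j$ is a singleton, then $\|u_j\|\le1$. Otherwise $\mu(I_j)\le\delta$, and the definition of $A_n$ gives $\|u_j\|\le A_n\mu(I_j)^{1/p}\le A_n\delta^{1/p}$. By (3),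
$$\Big\|\sum x_i\Big\|\le B\max(1,A_n\delta^{1/p}).$$
Taking the supremum over all such families, $A_n\le\max(B,\,B\delta^{1/p}A_n)$. Since $B\delta^{1/p}<1$ and $A_n$ is finite and positive, $A_n\le B\delta^{1/p}A_n$ is impossible. So $A_n\le B$. This bound does not depend on $n$, and (4) follows. Note that $N$ was chosen once, for the single number $r$; inequality (3) was then used for sums of blocks of any length.

**Step 2 (making the constant equal to $1$).** *This step replaces the norm by one with an exact $p$-estimate for two successive vectors on the tail.* One might try $F(x)=\inf\big(\sum_j\|P_{E_j}x\|^p\big)^{1/p}$ over partitions into intervals. But $F$ need not satisfy the triangle inequality. Take $p=2$ and, on $\mathbb R^2$, $\|(a,b)\|=\max\{|a|,|b|,\frac45(|a|+|b|)\}$; here $F$ is the minimum of $\|\cdot\|$ and the Euclidean norm. Then $F(1,\frac14)\le\|(1,\frac14)\|=1$ and $F(\frac{12}{13},\frac5{13})\le1$ because the latter vector has Euclidean norm $1$. The midpoint $\frac1{104}(100,33)$ has Euclidean norm greater than $1$, since $100^2+33^2=11089>10816=104^2$, and $\|\cdot\|$-norm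 at least $\frac45\cdot\frac{133}{104}=\frac{532}{520}>1$. So $F>1$ there. On the dual side, however, an upper $p$-estimate becomes a lower $q$-estimate, which is enforced by a supremum, and a supremum of seminorms causes no such trouble.

Let $X_N=P_{[N,\infty)}X$, with the norm $\|\cdot\|$. For $g\in X_N^*$ put
$$|g|_*=\sup\Big\{\Big(\sum_{j=1}^m\|g\circ P_{E_j}\|^q\Big)^{1/q}:E_1<\dots<E_m\text{ finite intervals in }[N,\infty)\Big\}.$$
This is homogeneous and subadditive (Minkowski), and we check that
$$\|g\|\le|g|_*\le B\|g\|. \tag{5}$$
For the left inequality take the single interval $[N,M]$: as $M\to\infty$, $g(P_{[N,M]}x)\to g(x)$ for each $x$, so $\|g\|\le\sup_M\|g\circ P_{[N,M]}\|\le|g|_*$. For the right one, put $a_j=\|g\circ P_{E_j}\|$. Since $\|P_{E_j}\|\le1$, $a_j$ is the norm of $g$ on the finite-dimensional space $P_{E_j}X$. By compactness, and after multiplying by a scalar of modulus $1$, there is $u_j\in B_X$ supported in $E_j$ with $g(u_j)=a_j$. By (4) and $(q-1)p=q$,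
$$\sum a_j^q=g\Big(\sum a_j^{q-1}u_j\Big)\le\|g\|\,B\Big(\sum a_j^{(q-1)p}\Big)^{1/p}=\|g\|\,B\Big(\sum a_j^q\Big)^{1/p}.$$
Dividing (if the sum is not $0$) gives $(\sum a_j^q)^{1/q}\le B\|g\|$, which proves (5).

For $x\in X_N$ let $|x|=\sup\{|g(x)|:|g|_*\le1\}$. By (5), $|g|_*\le1$ implies $\|g\|\le1$, and $\|g\|\le1/B$ implies $|g|_*\le1$. So $B^{-1}\|x\|\le|x|\le\|x\|$, and by definition $|g(x)|\le|g|_*|x|$. Two properties hold.

(a) $|P_Ex|\le|x|$ for every interval $E\subseteq[N,\infty)$. Indeed $g\circ P_E\circ P_{E_j}=g\circ P_{E\cap E_j}$, and the nonempty sets among the $E\cap E_j$ are again successive finite intervals. So $|g\circ P_E|_*\le|g|_*$, and if $|g|_*\le1$, then $|g(P_Ex)|\le|g\circ P_E|_*|x|\le|x|$.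

(b) If $u=P_Eu$ and $v=P_Fv$ with finite intervals $E<F$ in $[N,\infty)$, then
$$|u+v|\le(|u|^p+|v|^p)^{1/p}. \tag{6}$$
By the identity in (a), the supremum defining $|g\circ P_E|_*$ may be restricted to intervals inside $E$, and likewise for $F$. A family inside $E$ followed by a family inside $F$ is a family of successive intervals, so
$$|g\circ P_E|_*^q+|g\circ P_F|_*^q\le|g|_*^q.$$
Hence, by Hölder's inequality for two terms,
$$|g(u+v)|\le|g\circ P_E|_*|u|+|g\circ P_F|_*|v|\le|g|_*(|u|^p+|v|^p)^{1/p}.$$
Taking the supremum over $|g|_*\le1$ gives (6).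

Finally put, for $x\in X$,
$$|||x|||=\max\{\|P_{[1,N)}x\|,\ |P_{[N,\infty)}x|\}.$$
This is an equivalent norm on $X$, and $|||x|||=|x|$ for $x\in X_N$.

**Step 3 ($K(X,|||\cdot|||)\le2^{1/p}$).** *This step is the argument of Section 2, with the weak limit taken care of.* Let $(x_n)$ be a $\sigma$-separated sequence in the unit ball of $|||\cdot|||$. By reflexivity pass to a subsequence with $x_n\to x$ weakly, and put $y_n=x_n-x$, which is weakly null. Since $P_{[1,m]}$ has finite rank, $P_{[1,m]}y_n\to0$ in norm for each $m$. Let $\eta>0$ and choose, in this order,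

* $M\ge N$ with $|P_{(M,\infty)}x|<\eta$;
* $n_1$ with $|||P_{[1,M]}y_{n_1}|||<\eta$, and $M'>M$ with $|P_{(M',\infty)}y_{n_1}|<\eta$;
* $n_2>n_1$ with $|||P_{[1,M']}y_{n_2}|||<\eta$, and $M''>M'$ with $|P_{(M'',\infty)}y_{n_2}|<\eta$.

Let $u=P_{(M,M']}y_{n_1}$ and $v=P_{(M',M'']}y_{n_2}$. Then $y_{n_1}-u=P_{[1,M]}y_{n_1}+P_{(M',\infty)}y_{n_1}$, so $|||y_{n_1}-u|||<2\eta$; likewise $|||y_{n_2}-v|||<2\eta$.

The blocks have norm at most $1+\eta$. This has to be checked, because $y_n=x_n-x$ is only known to have norm at most $2$; the point is that $x$ is negligible beyond $M$. By (a),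
$$|u|\le|P_{(M,M']}P_{[N,\infty)}x_{n_1}|+|P_{(M,M']}P_{(M,\infty)}x|\le|P_{[N,\infty)}x_{n_1}|+|P_{(M,\infty)}x|\le1+\eta,$$
and in the same way, since $(M',M'']\subseteq(M,\infty)$, $|v|\le1+\eta$. By (6), applied to $u$ and $-v$,
$$\sigma\le|||x_{n_1}-x_{n_2}|||=|||y_{n_1}-y_{n_2}|||\le|u-v|+4\eta\le2^{1/p}(1+\eta)+4\eta.$$
Let $\eta\to0$: $\sigma\le2^{1/p}$. This proves Theorem 2. $\blacksquare$

Step 3 used only (a), (6) and reflexivity. In $\ell_p$, $1<p<\infty$, the usual norm has these properties with $N=1$, and this completes the computation $K(\ell_p)=2^{1/p}$ of Section 2.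

## 6. $b_n(T^*)\le2$ and the proof of Theorem 1

**Step 1 (dualizing (1)).** *We show that $b_n(T^*)\le2$ for every $n$.* Since $T$ is reflexive, so is $T^*$, and the biorthogonal functionals $(e_i^*)$ form a basis of $T^*$. Let $f_1<\dots<f_n$ be in $B_{T^*}$, supported in $[n+1,\infty)$. Discard the zero vectors among them. The remaining ones are supported in finite intervals $E_1<\dots<E_{n'}$ in $[n+1,\infty)$ with $n'\le n$. Let $x\in B_T$ be finitely supported. We complete $E_1,\dots,E_{n'}$ to $n$ successive sets by adding singletons beyond these intervals and beyond the support of $x$; they contribute $0$ to the sum in (1). Then (1) gives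
$$\Big|\sum_if_i(x)\Big|=\Big|\sum_if_i(E_ix)\Big|\le\sum_i\|E_ix\|\le2\|x\|\le2.$$
Finitely supported vectors are dense in $B_T$, so $\|\sum f_i\|\le2$. Hence $b_n(T^*)\le2$. For instance, $\|e_{n+1}^*+\dots+e_{2n}^*\|\le2$ for every $n$.

**Step 2 (conclusion for $T^*$).** *We feed this into Theorem 2.* We have $\log b_n/\log n\le\log2/\log n\to0$, so $s(T^*)=0$ and Theorem 2 gives $\widetilde K(T^*)\le2^0=1$. Since $K(\mathcal Y)>1$ for every infinite-dimensional $\mathcal Y$ by Elton–Odell, $\widetilde K(T^*)=1$ and the infimum is not attained. Given $\varepsilon>0$, there is an equivalent norm $|\cdot|$ on $T^*$ with $K(T^*,|\cdot|)<1+\varepsilon$. Its unit ball, hence its unit sphere, contains no $(1+\varepsilon)$-separated sequence. So no $\varepsilon>0$ works for $T^*$.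

**Step 3 (subspaces).** *We restrict the norms.* Let $Z\subseteq T^*$ be an infinite-dimensional subspace. The restriction to $Z$ of an equivalent norm $|\cdot|$ on $T^*$ is an equivalent norm on $Z$, and a separated sequence in the ball of $Z$ is one in the ball of $T^*$; so $K(Z,|\cdot|)\le K(T^*,|\cdot|)$. Hence $\widetilde K(Z)\le\widetilde K(T^*)=1$, so $\widetilde K(Z)=1$, and the rest follows as in Step 2. $\blacksquare$

It is instructive to run Section 5 on $T^*$ with numbers. The basis is $1$-unconditional, so already $\|P_E\|\le1$. Let $p\ge2$ be an integer. Inequality (3) holds with $B=2$ for any $r$ if $N=r+1$. The only other requirement, $B\delta^{1/p}<1$, reads $2\big(\frac2{r-1}\big)^{1/p}<1$, that is, $r-1>2^{p+1}$; so $r=2^{p+1}+2$ will do. On the tail $[r+1,\infty)$ we obtain (4) with constant $2$, and the norm $|||\cdot|||$ has $K\le2^{1/p}$. Moreover $|||x|||\le\|x\|\le\|P_{[1,N)}x\|+2|P_{[N,\infty)}x|\le3|||x|||$. As $p$ grows the norms do not drift away from the original one; only the tail on which they are corrected starts later.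

## 7. A lower bound from Thue–Morse sums

We now show that power growth of certain sums prevents a small $\widetilde K$. Let $\theta_1=1$ and $\theta_{2^k+i}=-\theta_i$ for $1\le i\le2^k$, $k\ge0$. These are the Thue–Morse signs, and they begin $+,-,-,+,-,+,+,-$. They record iterated differences: $x_1-x_2$, then $(x_1-x_2)-(x_3-x_4)$, and so on.

**Theorem 3 (lower bound).** Suppose $X$ contains a bounded sequence $(x_n)$, and there are $c>0$, $\alpha\ge0$ such that for infinitely many $k$ there is $m$ with
$$\Big\|\sum_{i=1}^{2^k}\theta_ix_{n_i}\Big\|\ge c\,2^{\alpha k}\qquad\text{whenever }m\le n_1<\dots<n_{2^k}. \tag{7}$$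
Then $\widetilde K(X)\ge2^\alpha$.

The idea: if $K<\lambda$, many pairs of ball vectors are closer than $\lambda$; divide their differences by $\lambda$, get a new sequence in the ball, and repeat. We use Ramsey's theorem: if the pairs from an infinite set are colored with two colors, some infinite subset has all its pairs of one color.

**Lemma 5.** Let $|\cdot|$ be an equivalent norm on $X$ with $K(X,|\cdot|)<\lambda$, and let $|x_n|\le1$ for all $n$. Then for all $k,m$ there are $m\le n_1<\dots<n_{2^k}$ with $|\sum_{i\le2^k}\theta_ix_{n_i}|\le\lambda^k$.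

**Proof.** Put $x_i^{(0)}=x_{m-1+i}$. Suppose we have a sequence $(x_i^{(k)})_i$ in the unit ball of $|\cdot|$ such that each $x_i^{(k)}$ has the form $\lambda^{-k}\sum_{l\le2^k}\theta_lx_{n_l}$ with $m\le n_1<\dots<n_{2^k}$, and the index set used for $x_i^{(k)}$ precedes the one used for $x_{i+1}^{(k)}$. For $k=0$ this holds. By Ramsey's theorem there is an infinite set of indices on which either all distances $|x_i^{(k)}-x_j^{(k)}|$, $i\ne j$, are at least $\lambda$, or all are less than $\lambda$. The first alternative would be a $\lambda$-separated sequence in the ball, contrary to $K(X,|\cdot|)<\lambda$. So, after passing to a subsequence and renumbering, all distances are less than $\lambda$. Put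
$$x_i^{(k+1)}=\lambda^{-1}\big(x_{2i-1}^{(k)}-x_{2i}^{(k)}\big).$$
These lie in the unit ball, and their index sets are successive. They have the required form, because the signs $(\theta_l)_{l\le2^{k+1}}$ are $(\theta_l)_{l\le2^k}$ followed by $(-\theta_l)_{l\le2^k}$. By induction the construction works for every $k$, and $|x_1^{(k)}|\le1$ is the assertion. $\square$

**Proof of Theorem 3.** Let $|\cdot|$ be an equivalent norm, say $|\cdot|\ge d\|\cdot\|$ with $d>0$, and let $|x_n|\le M$ with $M>0$. Let $\lambda>K(X,|\cdot|)$. Take $k$ and $m$ as in (7). Lemma 5, applied to $x_n/M$, gives $m\le n_1<\dots<n_{2^k}$ with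
$$d\,c\,2^{\alpha k}\le d\,\Big\|\sum\theta_ix_{n_i}\Big\|\le\Big|\sum\theta_ix_{n_i}\Big|\le M\lambda^k.$$
So $(2^\alpha/\lambda)^k\le M/(dc)$ for infinitely many $k$, which forces $2^\alpha\le\lambda$. Let $\lambda\downarrow K(X,|\cdot|)$, and then take the infimum over all equivalent norms. $\blacksquare$

## 8. Asymptotic-$\ell_p$ spaces, the range of $\widetilde K$, and spreading models

**Definition (asymptotic-$\ell_p$).** Let $1\le p\le\infty$. A space $X$ with an FDD is asymptotic-$\ell_p$ with respect to it if there is $C$ such that for every $n$ there is $N$ with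
$$C^{-1}\big\|(\|x_i\|)_i\big\|_{\ell_p^n}\le\Big\|\sum_{i\le n}x_i\Big\|\le C\big\|(\|x_i\|)_i\big\|_{\ell_p^n}$$
for all $x_1<\dots<x_n$ supported in $[N,\infty)$.

Besides $\ell_p$ itself, $T$ is an example with $p=1$ and $C=2$: the upper inequality is the triangle inequality and the lower one is (1), with $N=n+1$. And $T^*$ is an example with $p=\infty$ and $C=2$: the upper inequality is Section 6, Step 1, and the lower one holds because interval projections have norm at most $1$.

**Definition (spreading model).** A sequence $(x_n)$ is seminormalized if $0<\inf\|x_n\|\le\sup\|x_n\|<\infty$. It generates the spreading model $(e_i)$ if for every $k$, all scalars $a_1,\dots,a_k$ and every $\tau>0$ there is $m$ such that $\big|\,\|\sum_{i\le k}a_ix_{n_i}\|-\|\sum_{i\le k}a_ie_i\|\,\big|<\tau$ whenever $m\le n_1<\dots<n_k$.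

The unit vector basis of $\ell_p$ generates itself. In $\ell_2$, with unit vectors $(h_n)$, the sequence $x_n=h_1+h_n$, $n\ge2$, generates a spreading model with norm $(|\sum a_i|^2+\sum|a_i|^2)^{1/2}$; already for $2\le n_1<\dots<n_k$ there is equality.

**Theorem 4 (sharpness, asymptotic-$\ell_p$ spaces, range).**

1. Let $X$ be reflexive with an FDD and asymptotic-$\ell_p$ with respect to it, $1\le p\le\infty$. Then $\widetilde K(X)=2^{1/p}$, where $2^{1/\infty}=1$. In particular, among these spaces $\widetilde K(X)=1$ exactly when $p=\infty$.
2. $\{\widetilde K(X):\dim X=\infty\}=[1,2]$.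
3. If some seminormalized sequence in $X$ generates a spreading model equivalent to the basis of $\ell_p$, $1\le p<\infty$, then $\widetilde K(X)\ge2^{1/p}>1$.

**Proof of part 1.** *The two bounds of Theorems 2 and 3 meet.* Upper bound: for $x_i\in B_X$ the right-hand inequality in the definition gives $b_n(X)\le Cn^{1/p}$, so $s(X)\le1/p$ and Theorem 2 gives $\widetilde K(X)\le2^{1/p}$. Lower bound: for $p=\infty$ it is $\widetilde K\ge1$. For $p<\infty$, infinitely many $F_j$ are nonzero because $\dim X=\infty$. Choose $j_1<j_2<\cdots$ with $F_{j_n}\ne\{0\}$ and normalized $x_n\in F_{j_n}$; then $j_n\ge n$. Given $k$, let $m$ be the number $N$ that the definition assigns to $2^k$ vectors. If $m\le n_1<\dots<n_{2^k}$, the vectors $\theta_ix_{n_i}$ are successive and supported in $[m,\infty)$, so $\|\sum\theta_ix_{n_i}\|\ge C^{-1}2^{k/p}$. Theorem 3 with $c=C^{-1}$ and $\alpha=1/p$ gives $\widetilde K(X)\ge2^{1/p}$.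

**Proof of part 2.** *We exhibit every value.* We saw that $1\le\widetilde K\le2$ always. The value $1$ is attained by $T^*$. For $1<p<\infty$, the space $\ell_p$ is reflexive, and part 1 with $C=1$ gives $\widetilde K(\ell_p)=2^{1/p}$; these numbers fill $(1,2)$. In $\ell_1$ we have $\|\sum_{i\le2^k}\theta_ie_{n_i}\|=2^k$, so Theorem 3 with $\alpha=1$ gives $\widetilde K(\ell_1)\ge2$, hence $\widetilde K(\ell_1)=2$.

**Proof of part 3.** *We verify (7) from the spreading model.* Let $(x_n)$ generate $(e_i)$ with $\|\sum a_ie_i\|\ge c\,(\sum|a_i|^p)^{1/p}$. Then $\|\sum_{i\le2^k}\theta_ie_i\|\ge c\,2^{k/p}$. The definition with $\tau=\frac c2\,2^{k/p}$ gives $m$ such that $\|\sum_{i\le2^k}\theta_ix_{n_i}\|\ge\frac c2\,2^{k/p}$ whenever $m\le n_1<\dots<n_{2^k}$. Apply Theorem 3 with $\alpha=1/p$. $\blacksquare$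

For instance, part 1 gives $\widetilde K(T)=2$ and $\widetilde K(T^*)=1$.

## 9. The role of reflexivity, and what is not characterized

Reflexivity cannot be dropped in Theorem 2. The space $c_0$ has $b_n=1$ for all $n$, hence $s(c_0)=0$, while $\widetilde K(c_0)>1$ by the known result quoted in Section 2. In the proof, Steps 1 and 2 do not use reflexivity. Step 3 uses it once, to extract a weakly convergent subsequence, and the sequence $e_1+\dots+e_n-e_{n+1}$ of Section 2 shows that this extraction can fail in $c_0$.

In the other direction, Theorem 2 gives $\widetilde K(X)=1$ for every reflexive space with an FDD for which $b_n$ grows more slowly than every power of $n$, not only for asymptotic-$\ell_\infty$ spaces. By the restriction argument of Section 6, Step 3, the same is true of all infinite-dimensional subspaces of such spaces. A full characterization of $\widetilde K(X)=1$ for general $X$ is not claimed.
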